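# A composite of local homomorphisms of finite G-dimension can have infinite G-dimension

Throughout, rings are commutative and Noetherian, "finite module" means finitely generated module, and $k$ is a field. When the ring is clear, $M^*$ is the dual module $\operatorname{Hom}_R(M,R)$. For a $k$-vector space $Y$ we write $Y^\vee=\operatorname{Hom}_k(Y,k)$. The transpose of a matrix $a$ is $a^T$.

## 1. Totally reflexive modules, G-dimension, Cohen factorizations

**Definition (totally reflexive module).** Let $(R,\mathfrak m,k)$ be a local ring. A finite $R$-module $M$ is *totally reflexive* if the canonical map $M\to M^{**}$ is an isomorphism and $\operatorname{Ext}^i_R(M,R)=0=\operatorname{Ext}^i_R(M^*,R)$ for all $i>0$.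

**Example 1.** Finite free modules are totally reflexive, and so are finite direct sums of totally reflexive modules. Over $k[\varepsilon]/(\varepsilon^2)$ the module $k$ is totally reflexive: its free resolution has all differentials equal to $\varepsilon$, the dual complex has the same shape and is exact in positive degrees, $k^*\cong k$ is the socle, and $k\to k^{**}$ is a nonzero map between one-dimensional spaces. For a negative example let $T=k[x,y]/(x,y)^2$. Then $\operatorname{Hom}_T(k,T)$ is the socle, which is $k^2$, so $k^{**}\cong k^4\not\cong k$. Hence $k$ is not totally reflexive over $T$.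

**Definition (G-dimension of a module, Auslander–Bridger).** $\operatorname{G-dim}_RM$ is the infimum of the lengths $n$ of resolutions $0\to G_n\to\cdots\to G_0\to M\to0$ by totally reflexive modules. It is $\infty$ if there is no such resolution.

We shall use the following textbook facts.

**Fact A.** If $\operatorname{G-dim}_RM=n<\infty$, then $\operatorname{Ext}^i_R(M,R)=0$ for $i>n$. Indeed, in a resolution as above with syzygies $K_0=M,K_1,\dots,K_n=G_n$, the sequences $0\to K_{j+1}\to G_j\to K_j\to0$ and $\operatorname{Ext}^{>0}_R(G_j,R)=0$ give $\operatorname{Ext}^i_R(M,R)\cong\operatorname{Ext}^{i-n}_R(G_n,R)=0$ for $i>n$.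

**Fact B.** If $0\to X'\to X\to L\to0$ is exact with $\operatorname{G-dim}X'\le n$ and $\operatorname{G-dim}X\le n$, then $\operatorname{G-dim}L\le n+1$ (Auslander–Bridger; see Christensen, *Gorenstein Dimensions*, LNM 1747, Ch. 1).

**Fact C.** If $T\to T'$ is flat and $L,N$ are finite $T$-modules, then $\operatorname{Ext}^i_{T'}(L\otimes_TT',N\otimes_TT')\cong\operatorname{Ext}^i_T(L,N)\otimes_TT'$, naturally. Taking $N=T$, all conditions in the definition of total reflexivity survive flat local base change. So $\operatorname{G-dim}_{T'}(L\otimes_TT')\le\operatorname{G-dim}_TL$ for $T\to T'$ flat and local.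

**Fact D.** A local ring is Gorenstein if it has finite injective dimension over itself. Over a Gorenstein local ring every finite module has finite G-dimension. For an Artinian local ring $D$ the following are equivalent: $D$ is Gorenstein; $D$ is self-injective; $D$ is isomorphic to the injective hull of its residue field; the socle of $D$ is one-dimensional over the residue field. Over such a $D$ every finite module is totally reflexive.

**Example 2.** Over $k[[t]]$ we have $\operatorname{G-dim}k=1$: the resolution $0\to k[[t]]\xrightarrow{t}k[[t]]\to k\to0$ has length $1$, and $k$ is not totally reflexive since $k^*=0$. Over $T=k[x,y]/(x,y)^2$ we have $\operatorname{G-dim}_Tk=\infty$. To see this, apply $\operatorname{Hom}_T(-,T)$ to $0\to k^2\to T\to k\to0$. This gives $\dim_k\operatorname{Ext}^1_T(k,T)=\dim\operatorname{Hom}_T(k^2,T)-\dim T+\dim\operatorname{Hom}_T(k,T)=4-3+2=3$, and $\operatorname{Ext}^{i+1}_T(k,T)\cong\operatorname{Ext}^i_T(k,T)^2$ for $i\ge1$. So all $\operatorname{Ext}^i_T(k,T)$ with $i\ge1$ are nonzero, and Fact A applies.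

**Example 3.** The ring $D=k[Y_1,\dots,Y_r]/(Y_1^{n_1},\dots,Y_r^{n_r})$ is Artinian Gorenstein. It has a basis of monomials, and an element killed by every $Y_j$ can only involve the monomial with exponent $n_j-1$ in each variable. So the socle is one-dimensional. The ring $T$ of Example 1 has a two-dimensional socle and is not Gorenstein.

**Definition (Cohen factorization, G-dimension of a homomorphism).** Let $\varphi:(R,\mathfrak m)\to(S,\mathfrak n)$ be a local homomorphism and let $\grave\varphi:R\to\widehat S$ be $\varphi$ followed by $S\to\widehat S$, the $\mathfrak n$-adic completion. By Avramov–Foxby–Herzog, $\grave\varphi$ admits a *Cohen factorization* $R\xrightarrow{\dot\varphi}R'\xrightarrow{\varphi'}\widehat S$: here $\dot\varphi$ is a flat local homomorphism with regular closed fiber $R'/\mathfrak mR'$, the ring $R'$ is complete, and $\varphi'$ is surjective. The *G-dimension of $\varphi$* (Iyengar–Sather-Wagstaff) is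
$$\operatorname{G-dim}\varphi=\operatorname{G-dim}_{R'}\widehat S-\operatorname{edim}(R'/\mathfrak mR').$$
It is known that whether this is finite does not depend on the choice of the Cohen factorization.

When the value is finite it does not depend on the choice either. By the Auslander–Bridger formula $\operatorname{G-dim}_{R'}\widehat S=\operatorname{depth}R'-\operatorname{depth}\widehat S$. By flatness $\operatorname{depth}R'=\operatorname{depth}R+\operatorname{depth}(R'/\mathfrak mR')$, and the depth of a regular local ring is its embedding dimension. So the value is $\operatorname{depth}R-\operatorname{depth}S$.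

**Example 4.** For $k\to k[\varepsilon]/(\varepsilon^2)$ take $k\to k[[Y]]\to k[\varepsilon]/(\varepsilon^2)$, $Y\mapsto\varepsilon$. The module $k[\varepsilon]/(\varepsilon^2)=k[[Y]]/(Y^2)$ has a free resolution of length one over $k[[Y]]$ and zero dual, so its G-dimension is $1$. Since $\operatorname{edim}k[[Y]]=1$, the homomorphism has G-dimension $0$. If $R\to S$ is a surjection of complete local rings, we may take $R'=R$, and then $\operatorname{G-dim}\varphi=\operatorname{G-dim}_RS$.

**Definition (semidualizing module).** A finite $R$-module $C$ is *semidualizing* if the homothety map $R\to\operatorname{Hom}_R(C,C)$ is an isomorphism and $\operatorname{Ext}^i_R(C,C)=0$ for all $i>0$.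

**Example 5.** $C=R$ is semidualizing. If $B$ is a finite-dimensional local $k$-algebra, then $B^\vee$ is a semidualizing $B$-module. Indeed $\operatorname{Hom}_B(-,B^\vee)\cong\operatorname{Hom}_k(-,k)$ is exact, so $B^\vee$ is injective and $\operatorname{Ext}^{i}_B(B^\vee,B^\vee)=0$ for $i>0$. The isomorphism $\operatorname{Hom}_B(B^\vee,B^\vee)\cong B^{\vee\vee}$, $h\mapsto[g\mapsto h(g)(1)]$, carries the homothety of $\beta\in B$ to $g\mapsto(\beta g)(1)=g(\beta)$, evaluation at $\beta$; and $B\to B^{\vee\vee}$ is bijective.

**Definition (exact square-zero endomorphism).** For a $k$-linear endomorphism $a$ of a vector space $Y$ with $a^2=0$ put $H(Y,a)=\ker a/\operatorname{im}a$. The pair $(Y,a)$ is *exact* if $H(Y,a)=0$. For a square-zero matrix $a$ over a $k$-algebra $A$ we call $a$ exact if $(A^n,a)$ is.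

**Example 6.** $(k[\varepsilon]/(\varepsilon^2),\varepsilon)$ is exact, and $(k,0)$ is not. Since $(-)^\vee$ is an exact functor, $H(Y^\vee,a^\vee)\cong H(Y,a)^\vee$. So $(Y^\vee,a^\vee)$ is exact if and only if $(Y,a)$ is.

**Definition (trivial extension).** For an $R$-module $M$ the ring $R\ltimes M$ is $R\oplus M$ with $(r,m)(r',m')=(rr',rm'+r'm)$; so $M$ is an ideal with $M^2=0$.

**Example 7.** $k\ltimes k=k[\varepsilon]/(\varepsilon^2)$, with $\varepsilon=(0,1)$.

## 2. Finite G-dimension under composition

The following problem is taken from "Cohen-Macaulay Local Rings and Gorenstein Differential Graded Algebras" (https://noter.math.ku.dk/phd03af.pdf). Let $\psi:Q\to R$ and $\varphi:R\to S$ be local homomorphisms of finite G-dimension. Must the composite $\varphi\psi:Q\to S$ have finite G-dimension? Prove or disprove.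

The statement is false. There is a counterexample over any field, with very small rings in the sense of dimension theory: all three are Artinian.

**Theorem 1.** For every field $k$ there are finite-dimensional local $k$-algebras $A,R,S$ with residue field $k$ and local homomorphisms $A\xrightarrow{\psi}R\xrightarrow{\varphi}S$ such that $R$ is a finite free $A$-module, $S$ is a totally reflexive $R$-module (so $\varphi$ is finite), $\operatorname{G-dim}\psi=\operatorname{G-dim}\varphi=0$, and $\operatorname{G-dim}\varphi\psi=\infty$. In fact $\operatorname{Ext}^i_A(S,A)\ne0$ for all $i\ge1$.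

**Theorem 2.**

* (i) There are surjections $Q_1\to R_1\to S$ of complete local rings with $\operatorname{pd}_{Q_1}R_1<\infty$, $\operatorname{G-dim}_{R_1}S<\infty$, $\operatorname{G-dim}_{Q_1}S=\infty$.
* (ii) There are surjections $Q_2\to R_2\to S$ of Artinian local rings with $R_2$ totally reflexive over $Q_2$, $S$ totally reflexive over $R_2$, and $\operatorname{G-dim}_{Q_2}S=\infty$.
* (iii) There are an Artinian local ring $R$, a totally reflexive $R$-module $M$ and a semidualizing $R$-module $C$ with $\operatorname{Ext}^i_R(M,C)\ne0$ for all $i\ge1$.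
* (iv) If $\psi:T\to T'$ is a finite flat local homomorphism with Gorenstein closed fiber, then a finite $T'$-module is totally reflexive over $T'$ if and only if it is so over $T$. So the closed fiber of $\psi$ in Theorem 1 is necessarily non-Gorenstein.
* (v) Within the construction used for Theorem 1, the pairs of matrices that produce the phenomenon are classified. The statement is in Section 10.

## 3. Positive cases, and the module $\operatorname{Hom}_A(R,A)$

Three situations in which the composite does have finite G-dimension show what a counterexample must avoid.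

First, suppose $Q$ is Gorenstein. In a Cohen factorization $Q\to Q'\to\widehat S$ of the composite, $Q'$ is flat over a Gorenstein ring with regular closed fiber, so $Q'$ is Gorenstein, and every finite $Q'$-module has finite G-dimension by Fact D.

Second, let $Q\to R\to S$ be surjections of complete local rings with $\operatorname{G-dim}_QR=g<\infty$ and $\operatorname{pd}_RS=d<\infty$. In a free resolution $0\to R^{n_d}\to\cdots\to R^{n_0}\to S\to0$ each term has G-dimension at most $g$ over $Q$. Applying Fact B to the syzygies one after another, starting from the left, gives $\operatorname{G-dim}_QS\le g+d$. So $S$ should have infinite projective dimension over $R$.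

Third, a computation by hand. Let $T=k[x,y]/(x,y)^2$, $R=T\otimes_kk[\varepsilon]/(\varepsilon^2)$ and $S=R/(\varepsilon)=T$. Over $R$ the module $S$ is totally reflexive of infinite projective dimension: it is the base change of $k$ from $k[\varepsilon]/(\varepsilon^2)$, and all differentials in its minimal resolution are $\varepsilon$. But the composite $T\to R\to S$ is the identity. The reason this example is harmless is found by trying to prove the statement.

Suppose that $A\to R$ is finite flat and that the finite module $M$ is totally reflexive over $R$. Splice a free resolution of $M$ with the dual of a free resolution of $M^*$. Since $M\cong M^{**}$ and the Ext groups vanish, the result is an acyclic complex $F$ of finite free $R$-modules with $\operatorname{Hom}_R(F,R)$ acyclic and $M=\operatorname{coker}(F_1\to F_0)$. Over $A$, $F$ is still an acyclic complex of finite free modules, and adjunction gives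
$$\operatorname{Ext}^i_A(M,A)=H^i(\operatorname{Hom}_A(F_{\ge0},A))=H^i(\operatorname{Hom}_R(F_{\ge0},\omega)),\qquad \omega=\operatorname{Hom}_A(R,A).\tag{1}$$
We would like this to vanish for $i>0$. What we know is that $\operatorname{Hom}_R(F,R)$ is acyclic. If $\omega\cong R$ we are done, and this is what happens when the closed fiber is Gorenstein, as we now prove. If $\omega\not\cong R$, this argument stops exactly here: the hypothesis speaks of maps into $R$, and the conclusion needs maps into $\omega$. Shifting along $F$ does not help, because replacing $M$ by the cokernel further to the right in $F$ only replaces $\operatorname{Ext}^i$ by $\operatorname{Ext}^{i+n}$ of another module of the same kind.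

**Proof of Theorem 2(iv).** Let $\bar T'=T'/\mathfrak m_TT'$ be the closed fiber, and let $\kappa_0=T/\mathfrak m_T$.

**Step 1: $\omega=\operatorname{Hom}_T(T',T)$ is isomorphic to $T'$.** The module $T'$ is finite flat over the local ring $T$, hence free, and $\omega$ is $T$-free of the same rank. We have $\omega/\mathfrak m_T\omega\cong\operatorname{Hom}_{\kappa_0}(\bar T',\kappa_0)$. This is an injective $\bar T'$-module. If $\kappa$ is the residue field of $\bar T'$, then $\operatorname{Hom}_{\bar T'}(\kappa,\operatorname{Hom}_{\kappa_0}(\bar T',\kappa_0))\cong\operatorname{Hom}_{\kappa_0}(\kappa,\kappa_0)$ is one-dimensional over $\kappa$. So $\omega/\mathfrak m_T\omega$ is the injective hull of $\kappa$, which is $\bar T'$ because $\bar T'$ is Artinian Gorenstein. Thus $\omega/\mathfrak m_T\omega$ is cyclic, and by Nakayama $\omega$ is a cyclic $T'$-module, generated by some $\lambda$. The map $T'\to\omega$, $t\mapsto t\lambda$, is a surjection between free $T$-modules of equal finite rank, hence bijective.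

**Step 2: the Ext groups over $T'$ and $T$ agree.** Let $L$ be a finite $T'$-module. A $T'$-free resolution of $L$ is also a $T$-free resolution, so adjunction and Step 1 give
$$\operatorname{Ext}^i_{T'}(L,T')\cong\operatorname{Ext}^i_{T'}(L,\operatorname{Hom}_T(T',T))\cong\operatorname{Ext}^i_T(L,T).\tag{2}$$
For $i=0$ this is the $T'$-linear isomorphism $\theta_L:L^*\to L^+$, $f\mapsto\lambda\circ f$, where $L^*=\operatorname{Hom}_{T'}(L,T')$ and $L^+=\operatorname{Hom}_T(L,T)$.

**Step 3: the biduality maps agree.** Compose $\theta_{L^*}:L^{**}\to(L^*)^+$ with the isomorphism $(L^*)^+\to L^{++}$ induced by $\theta_L^{-1}$. The element $[f\mapsto f(l)]$ goes to $[f\mapsto\lambda(f(l))]$ and then to $[g\mapsto\lambda(\theta_L^{-1}(g)(l))]=[g\mapsto g(l)]$. So $L\to L^{**}$ is bijective if and only if $L\to L^{++}$ is. By (2) for $L$ and for $L^*\cong L^+$, the Ext conditions over $T'$ and over $T$ agree too. Hence $L$ is totally reflexive over $T'$ if and only if it is so over $T$.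

**Step 4: consequence for Theorem 1.** If the closed fiber of $\psi$ in Theorem 1 were Gorenstein, the totally reflexive $R$-module $S$ would be totally reflexive over $A$, against $\operatorname{Ext}^i_A(S,A)\ne0$. $\square$

## 4. Square-zero matrices on the two factors of $A\otimes_kB$

We look for complexes $F$ over a ring $R$ for which $\operatorname{Hom}_R(F,R)$ and $\operatorname{Hom}_R(F,\omega)$ can be compared. Take $R=A\otimes_kB$ with $A,B$ finite-dimensional local $k$-algebras with residue field $k$. The ideal $\mathfrak m_A\otimes B+A\otimes\mathfrak m_B$ is nilpotent with quotient $k$, so $R$ is local with residue field $k$. It is free over $A$, and its closed fiber over $A$ is $B$. Let $a\in\operatorname{Mat}_n(A)$ and $b\in\operatorname{Mat}_{n'}(B)$ be square-zero, identify $R^{nn'}=A^n\otimes_kB^{n'}$, and let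
$$F:\ \cdots\to F_{i+1}\xrightarrow{\partial_{i+1}}F_i\xrightarrow{\partial_i}F_{i-1}\to\cdots,\qquad F_i=A^n\otimes_kB^{n'},\quad\partial_i=a\otimes1+(-1)^i\,1\otimes b,\quad i\in\mathbb Z.\tag{3}$$
Consecutive differentials carry opposite signs, so their product is $a^2\otimes1-1\otimes b^2=0$. The point of this shape is how it dualizes:

* Over $R$: $\operatorname{Hom}_R(A^n\otimes_kB^{n'},R)\cong\operatorname{Hom}_A(A^n,A)\otimes_k\operatorname{Hom}_B(B^{n'},B)$, so $\operatorname{Hom}_R(F,R)$ has terms $A^n\otimes_kB^{n'}$ and differentials $a^T\otimes1\pm1\otimes b^T$ with alternating signs.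
* Over $A$: $\operatorname{Hom}_A(A^n\otimes_kB^{n'},A)\cong\operatorname{Hom}_A(A^n,A)\otimes_k(B^{n'})^\vee$, so $\operatorname{Hom}_A(F,A)$ has terms $A^n\otimes_k(B^{n'})^\vee$ and differentials $a^T\otimes1\pm1\otimes b^\vee$ with alternating signs.

Duality over $R$ transposes both matrices. Duality over $A$ transposes $a$, but turns $b$ into its vector space dual, and by Example 6 this does not affect exactness. So everything depends on the following lemma, which decides when such complexes are acyclic.

**Lemma 3.** Let $(Y,a)$, $(Y',b)$ be $k$-vector spaces with square-zero endomorphisms, and let $d_\pm=a\otimes1\pm1\otimes b$ on $Y\otimes_kY'$. Then $d_+d_-=d_-d_+=0$.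

(1) If $(Y,a)$ or $(Y',b)$ is exact, then $\ker d_+=\operatorname{im}d_-$ and $\ker d_-=\operatorname{im}d_+$.

(2) If neither is exact, then $\ker d_+\ne\operatorname{im}d_-$ and $\ker d_-\ne\operatorname{im}d_+$.

*Proof.* We have $d_\pm d_\mp=a^2\otimes1-1\otimes b^2=0$, since the mixed terms cancel.

**Step 1: reduction of (1) to one block.** Suppose $(Y,a)$ is exact. Let $U$ be a complement of $\ker a$. Then $\ker a=\operatorname{im}a=aU$, so $Y=U\oplus aU$ and $a:U\to aU$ is an isomorphism. Choosing a basis of $U$, we see that $(Y,a)$ is a direct sum of copies of $(k[\varepsilon]/(\varepsilon^2),\varepsilon)$. Kernels and images of $d_\pm$ respect this decomposition, so we may assume $Y=k[\varepsilon]/(\varepsilon^2)$ and $a=\varepsilon$.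

**Step 2: one block.** Write an element of $Y\otimes Y'$ as $y_0+\varepsilon y_1$ with $y_i\in Y'$. Suppose $(\varepsilon\pm b)(y_0+\varepsilon y_1)=0$. The coefficient of $\varepsilon$ is $y_0\pm by_1$, so $y_0=\mp by_1$, and $y_0+\varepsilon y_1=(\varepsilon\mp b)y_1$. This shows $\ker d_\pm\subseteq\operatorname{im}d_\mp$; the other inclusion is $d_\pm d_\mp=0$. If instead $(Y',b)$ is exact, exchange the factors: $\pm d_\pm=1\otimes b\pm a\otimes1$, and an overall sign changes neither kernel nor image.

**Step 3: a surviving class in (2).** Choose $y\in\ker a\setminus\operatorname{im}a$, $y'\in\ker b\setminus\operatorname{im}b$ and linear forms $f,f'$ with $f(\operatorname{im}a)=0$, $f(y)=1$, $f'(\operatorname{im}b)=0$, $f'(y')=1$. Then $y\otimes y'\in\ker d_\pm$. The form $f\otimes f'$ vanishes on $\operatorname{im}d_\mp$, since $(f\otimes f')(au\otimes v\mp u\otimes bv)=0$, and takes the value $1$ on $y\otimes y'$. So $y\otimes y'\notin\operatorname{im}d_\mp$. $\square$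

Now compare. We want $F$ and $\operatorname{Hom}_R(F,R)$ acyclic but $\operatorname{Hom}_A(F,A)$ not. The last condition says that $a^T$ and $b$ are both not exact. Then acyclicity of $F$ forces $a$ to be exact, and acyclicity of $\operatorname{Hom}_R(F,R)$ forces $b^T$ to be exact. Everything is achieved by a single matrix: find $a$ exact with $a^T$ not exact, let $B$ be a second copy of $A$, and put $b=a^T$.

## 5. An exact $2\times2$ matrix whose transpose is not exact

Some restrictions are immediate. A $1\times1$ matrix equals its transpose. If $A$ is Gorenstein, then $\operatorname{Hom}_A(-,A)$ is exact, and applied to the exact sequence $A^n\xrightarrow{a}A^n\xrightarrow{a}A^n$ it shows that $a^T$ is exact as well. So we need $n\ge2$ and $A$ not Gorenstein.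

Suppose $A=k\oplus V\oplus W$ is graded in degrees $0,1,2$ and $a$ has entries in $V$. Then $(A^n,a)$ is exact if and only if the sequence of vector spaces
$$0\to k^n\xrightarrow{a}V^n\xrightarrow{a}W^n\to0\tag{4}$$
is exact. In particular $\dim V=\dim W+1$. If $W=0$ this gives $\dim V=1$ and $A=k[\varepsilon]/(\varepsilon^2)$, which is Gorenstein; so $W\neq0$.

Try $a=\begin{pmatrix}p&x\\y&s\end{pmatrix}$. The condition $a^2=0$ reads $p^2+xy=0$, $s^2+xy=0$, $px+xs=0$, $yp+sy=0$. A simple way to satisfy it is to put $px=xs=yp=sy=0$ and $p^2=s^2=P$, $xy=-P$. The remaining products of the four entries are kept independent: $ps=N$, $x^2=X$, $y^2=Y$. With $W$ spanned by $P,N,X,Y$, the vectors that $a$ produces in $W^2$ from $p,s,x,y$ miss $(Y,0)$ and $(0,X)$, while those that $a^T$ produces miss $(X,0)$ and $(0,Y)$. One more generator $z$ with $pz=Y$, $sz=X$ and $xz=yz=0$ gives $a$ the two vectors it lacks. It gives $a^T$ the same two vectors $(Y,0)$ and $(0,X)$, which $a^T$ already had. It also makes $\dim V=5=\dim W+1$.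

So let $V$ have basis $p,s,x,y,z$, let $W$ have basis $P,N,X,Y$, and let $A=k\oplus V\oplus W$ with
$$\begin{gathered}p^2=s^2=P,\quad ps=N,\quad x^2=X,\quad y^2=Y,\quad xy=-P,\quad pz=Y,\quad sz=X,\\ px=py=sx=sy=xz=yz=z^2=0,\qquad VW=W^2=0.\end{gathered}\tag{5}$$
These are all fifteen products of basis elements of $V$. Every product of three elements of $\mathfrak m_A=V\oplus W$ is zero, so associativity is automatic. Thus $A$ is a commutative local $k$-algebra with residue field $k$, $\mathfrak m_A^3=0$ and $\dim_kA=10$. Moreover $P,N,X,Y$ are products, so $\mathfrak m_A$ is generated by $p,s,x,y,z$. The socle contains the four-dimensional space $W$, so $A$ is not Gorenstein. With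
$$a=\begin{pmatrix}p&x\\y&s\end{pmatrix},\qquad a^2=\begin{pmatrix}p^2+xy&px+xs\\yp+sy&yx+s^2\end{pmatrix}=0,\qquad(a^T)^2=(a^2)^T=0.$$

**Lemma 4.** $(A^2,a)$ is exact, and $(A^2,a^T)$ is not exact.

*Proof.* **Step 1: exactness of $a$.** The map $a(u,w)=(pu+xw,\,yu+sw)$ is homogeneous of degree $1$. It is injective on $k^2$, since $(1,0)\mapsto(p,y)$ and $(0,1)\mapsto(x,s)$. On $V^2$:

* $u=p,s,x,y,z$ with $w=0$ gives $(P,0),\ (N,0),\ (0,-P),\ (0,Y),\ (Y,0)$;
* $w=p,s,x,y,z$ with $u=0$ gives $(0,N),\ (0,P),\ (X,0),\ (-P,0),\ (0,X)$.

In the first coordinate we find $P,N,Y,X$, and in the second $P,Y,N,X$; so these vectors span $W^2$, of dimension $8$. Hence $a:V^2\to W^2$ is onto with kernel of dimension $10-8=2$. The kernel contains $a(k^2)$ because $a^2=0$, and $\dim a(k^2)=2$, so the kernel equals $a(k^2)$. Together with $a(W^2)=0$ and injectivity on $k^2$ this gives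
$$\ker a=a(k^2)\oplus W^2=a(k^2)\oplus a(V^2)=\operatorname{im}a.$$

**Step 2: failure for $a^T$.** For $a^T(u,w)=(pu+yw,\,xu+sw)$, on $V^2$:

* $u=p,s,x,y,z$ with $w=0$ gives $(P,0),\ (N,0),\ (0,X),\ (0,-P),\ (Y,0)$;
* $w=p,s,x,y,z$ with $u=0$ gives $(0,N),\ (0,P),\ (-P,0),\ (Y,0),\ (0,X)$.

The span is that of $(P,0),(N,0),(Y,0),(0,P),(0,N),(0,X)$. It has dimension $6$ and does not contain $(X,0)$. But $(X,0)\in W^2\subseteq\ker a^T$, and the degree-two part of $\operatorname{im}a^T$ is this span. So $(X,0)\in\ker a^T\setminus\operatorname{im}a^T$. $\square$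

A point that may cause doubt: a matrix over $k$ has the same rank as its transpose. Here $a^T$ transposes the matrix over $A$, not the $20\times20$ matrix over $k$ that describes $a$ on $A^2$. The vector space dual $a^\vee$ is exact, while the $A$-dual $a^T$ is not.

## 6. A totally reflexive module over $A\otimes_kB$ with nonvanishing Ext over $A$

Let $A$ and $a$ be as in Section 5, let $B=A$ be a second copy, and let $b=a^T\in\operatorname{Mat}_2(B)$. By Lemma 4,
$$(A^2,a)\text{ exact},\quad(A^2,a^T)\text{ not exact},\quad(B^2,b)\text{ not exact},\quad(B^2,b^T)\text{ exact}.\tag{6}$$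
Let $R=A\otimes_kB$, let $\psi:A\to R$ be $\alpha\mapsto\alpha\otimes1$, let $F$ be the complex (3) with $F_i=R^4=A^2\otimes_kB^2$, and let $M=\operatorname{coker}\partial_1$.

**Lemma 5.** Let $\Lambda$ be a local ring and $F$ an acyclic complex of finite free $\Lambda$-modules, indexed by $\mathbb Z$, such that $F^*=\operatorname{Hom}_\Lambda(F,\Lambda)$ is acyclic. Then $M=\operatorname{coker}(\partial_1:F_1\to F_0)$ is totally reflexive over $\Lambda$.

*Proof.* **Step 1: Ext of $M$, and $M^*$.** $F_{\ge0}$ is a free resolution of $M$, so $\operatorname{Ext}^i_\Lambda(M,\Lambda)=H^i((F_{\ge0})^*)=0$ for $i>0$, and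
$$M^*=\ker(F_0^*\to F_1^*)=\operatorname{im}(F_{-1}^*\to F_0^*).$$

**Step 2: Ext of $M^*$.** By acyclicity of $F^*$, the complex $\cdots\to F_{-2}^*\to F_{-1}^*\to M^*\to0$ is a free resolution. Its dual is $F_{-1}\to F_{-2}\to\cdots$, which is exact in positive degrees. So $\operatorname{Ext}^i_\Lambda(M^*,\Lambda)=0$ for $i>0$, and $M^{**}=\ker(F_{-1}\to F_{-2})=\operatorname{im}\partial_0$, where $M^{**}$ is embedded in $F_{-1}=F_{-1}^{**}$ by composition with the surjection $q:F_{-1}^*\to M^*$.

**Step 3: the canonical map.** The form $q(g)$ on $M$ is induced by $g\circ\partial_0$. Let $m\in M$ be the class of $e\in F_0$. The canonical image of $m$ in $M^{**}$ becomes, in $F_{-1}^{**}$, the functional $g\mapsto q(g)(m)=g(\partial_0e)$, that is, the element $\partial_0e\in F_{-1}$. So the canonical map is the map $M=F_0/\operatorname{im}\partial_1=F_0/\ker\partial_0\to\operatorname{im}\partial_0$ induced by $\partial_0$, which is an isomorphism. $\square$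

**Proposition 6.** (1) $M$ is totally reflexive over $R$. (2) $\operatorname{Ext}^i_A(M,A)\ne0$ for all $i\ge1$, where $M$ is an $A$-module via $\psi$.

*Proof.* **Step 1: total reflexivity.** $F$ is acyclic by Lemma 3(1), since $(A^2,a)$ is exact. By Section 4, $\operatorname{Hom}_R(F,R)$ has differentials $a^T\otimes1\pm1\otimes b^T$ with alternating signs, and it is acyclic by Lemma 3(1), since $(B^2,b^T)$ is exact. Now apply Lemma 5.

**Step 2: Ext over $A$.** Since $R$ is finite free over $A$, the complex $F_{\ge0}$ is a resolution of $M$ by finite free $A$-modules. So $\operatorname{Ext}^i_A(M,A)$ is the cohomology of $\operatorname{Hom}_A(F_{\ge0},A)$, whose differentials are $a^T\otimes1\pm1\otimes b^\vee$ on $A^2\otimes_k(B^2)^\vee$ with alternating signs. By (6), $H(A^2,a^T)\ne0$ and $H((B^2)^\vee,b^\vee)\cong H(B^2,b)^\vee\ne0$. In degree $i\ge1$ the cohomology is $\ker d_\pm/\operatorname{im}d_\mp$ for these two endomorphisms, which is nonzero by Lemma 3(2). $\square$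

## 7. Cohen factorizations by power series over Artinian rings

The module $M$ must now be turned into a ring, and Ext over $A$ must be related to the G-dimension of a homomorphism, which is defined through a Cohen factorization. This section does the second task: adjoining variables shifts Ext by their number.

**Lemma 7.** Let $T\to S$ be a local homomorphism of Artinian local rings with $S$ finite over $T$, let $T'=T[[Y_1,\dots,Y_r]]$, and let $T'\to S$ be a surjective homomorphism of $T$-algebras mapping each $Y_j$ into $\mathfrak n_S$. Then $T\to T'\to S$ is a Cohen factorization, and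

(1) $\operatorname{Ext}^{i+r}_{T'}(S,T')\cong\operatorname{Ext}^i_T(S,T)$ for all $i\ge0$;

(2) if $S$ is totally reflexive over $T$, then $\operatorname{G-dim}_{T'}S=r$, so $\operatorname{G-dim}(T\to S)=0$;

(3) if $\operatorname{Ext}^i_T(S,T)\ne0$ for infinitely many $i$, then $\operatorname{G-dim}_{T'}S=\infty$, so $\operatorname{G-dim}(T\to S)=\infty$.

*Proof.* $T$ and $S$ are complete, being Artinian, and so is $T'$. The map $T\to T'$ is flat and local, with closed fiber the power series ring in $r$ variables over the residue field of $T$; this is regular of embedding dimension $r$. So we have a Cohen factorization.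

**Step 1: an exact sequence for one variable.** Let $T_j=T[[Y_1,\dots,Y_j]]$ and $Y=Y_{j+1}$, so $T_{j+1}=T_j[[Y]]$. Let $L$ be a finite $T_j$-module with a nilpotent endomorphism $\eta$. Put $L[[Y]]=L\otimes_{T_j}T_{j+1}$, the power series with coefficients in $L$, and make $L$ a $T_{j+1}$-module with $Y$ acting as $\eta$. We claim that
$$0\to L[[Y]]\xrightarrow{\,Y-\eta\,}L[[Y]]\xrightarrow{\ \pi\ }L\to0,\qquad\pi\Big(\sum l_iY^i\Big)=\sum\eta^il_i,\tag{7}$$
is an exact sequence of $T_{j+1}$-modules. The sum defining $\pi$ is finite because $\eta$ is nilpotent, and $\pi$ is $T_{j+1}$-linear, because it is $T_j$-linear, commutes with $Y$, and kills $Y^NL[[Y]]$ when $\eta^N=0$.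

If $(Y-\eta)\sum l_iY^i=0$, then comparing coefficients gives $\eta l_0=0$ and $l_i=\eta l_{i+1}$ for all $i$, so $l_i=\eta^nl_{i+n}=0$ for $n\gg0$. So $Y-\eta$ is injective. Clearly $\pi$ is onto and $\pi(Y-\eta)=0$. Finally let $\pi(\sum l_iY^i)=0$, and put $g_c=\sum_{i>c}\eta^{i-1-c}l_i$, a finite sum. In $(Y-\eta)\sum_cg_cY^c$ the coefficient of $Y^c$ for $c\ge1$ is
$$g_{c-1}-\eta g_c=\sum_{i\ge c}\eta^{i-c}l_i-\sum_{i>c}\eta^{i-c}l_i=l_c,$$
and the constant coefficient is $-\eta g_0=-\sum_{i\ge1}\eta^il_i=l_0$. So $\sum l_iY^i=(Y-\eta)\sum_cg_cY^c$.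

We apply (7) to $L=S$, which is finite over $T$ and hence over $T_j$, with $\eta$ the multiplication by the image of $Y_{j+1}$ in $S$. It is nilpotent since $S$ is Artinian. The resulting $T_{j+1}$-structure on $S$ is the one coming from $T'\to S$: a power series in $Y$ is a polynomial plus a multiple of $Y^N$, and $Y^N$ maps to $\eta^N=0$.

**Step 2: proof of (1).** Let $E_i=\operatorname{Ext}^i_{T_j}(S,T_j)$, a finite $T_j$-module. By Fact C, $\operatorname{Ext}^i_{T_{j+1}}(S[[Y]],T_{j+1})\cong E_i[[Y]]$, and $Y-\eta$ on $S[[Y]]$ induces $Y-\eta_i$ on $E_i[[Y]]$, where $\eta_i=\operatorname{Ext}^i(\eta,T_j)$ is nilpotent. By (7) for $(E_i,\eta_i)$, this map is injective with cokernel $E_i$. The long exact sequence of (7) for $S$ contains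
$$E_i[[Y]]\xrightarrow{Y-\eta_i}E_i[[Y]]\to\operatorname{Ext}^{i+1}_{T_{j+1}}(S,T_{j+1})\to E_{i+1}[[Y]]\xrightarrow{Y-\eta_{i+1}}E_{i+1}[[Y]],$$
and the last map is injective, so $\operatorname{Ext}^{i+1}_{T_{j+1}}(S,T_{j+1})\cong E_i$ for all $i\ge0$. Iterating over $j=0,\dots,r-1$ gives (1).

**Step 3: proof of (2).** By Fact C, $\operatorname{G-dim}_{T_{j+1}}S[[Y]]\le\operatorname{G-dim}_{T_j}S$. Fact B applied to (7) gives $\operatorname{G-dim}_{T_{j+1}}S\le\operatorname{G-dim}_{T_j}S+1$. Since $\operatorname{G-dim}_TS=0$, we get $\operatorname{G-dim}_{T'}S\le r$. By (1), $\operatorname{Ext}^r_{T'}(S,T')\cong\operatorname{Hom}_T(S,T)$, which is nonzero because $S\cong S^{**}\neq0$. So $\operatorname{G-dim}_{T'}S\ge r$ by Fact A. Subtracting $\operatorname{edim}=r$ gives $\operatorname{G-dim}(T\to S)=0$.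

**Step 4: proof of (3).** If $\operatorname{G-dim}_{T'}S=n<\infty$, then $\operatorname{Ext}^i_{T'}(S,T')=0$ for $i>n$ by Fact A, so $\operatorname{Ext}^i_T(S,T)=0$ for $i>n-r$ by (1), against the hypothesis. $\square$

## 8. The trivial extension $R\ltimes M$ and the proof of Theorem 1

Let $A,R,M,\psi$ be as in Section 6, and put $S=R\ltimes M$. The ideal $\mathfrak m_R\oplus M$ is nilpotent with quotient $k$, so $S$ is a finite-dimensional local $k$-algebra with residue field $k$. Let $\varphi:R\to S$ be the inclusion; it is local.

**Step 1: the module structure of $S$.** As an $R$-module $S\cong R\oplus M$, so $S$ is totally reflexive over $R$ by Proposition 6(1). Since $R$ is finite free over $A$, it is totally reflexive over $A$, and by Proposition 6(2)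
$$\operatorname{Ext}^i_A(S,A)\cong\operatorname{Ext}^i_A(R,A)\oplus\operatorname{Ext}^i_A(M,A)=\operatorname{Ext}^i_A(M,A)\ne0\qquad\text{for all }i\ge1.\tag{8}$$

**Step 2: Cohen factorizations for the three maps.** For each of $A\to R$, $R\to S$, $A\to S$ the target $D$ is finite over the source and $D=k+\mathfrak n$ with $\mathfrak n$ nilpotent. Let $d_1,\dots,d_r$ generate the ideal $\mathfrak n$, and send variables $Y_j$ to $d_j$; this defines a homomorphism from the power series ring over the source to $D$, since the $d_j$ are nilpotent. It is surjective. Indeed, $\mathfrak n=\sum d_jD=\sum d_j(k+\mathfrak n)$ lies in the $k$-span of the $d_j$ plus $\mathfrak n^2$. Repeating this for the powers of $\mathfrak n$, we see that $D$ is generated as a $k$-algebra by the $d_j$. So Lemma 7 applies to all three maps.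

**Step 3: the three G-dimensions.** Lemma 7(2) gives $\operatorname{G-dim}\psi=\operatorname{G-dim}\varphi=0$. Lemma 7(3) and (8) give $\operatorname{G-dim}\varphi\psi=\infty$ for the factorization of Step 2, and, since finiteness does not depend on the Cohen factorization, no other factorization gives a finite value. This proves Theorem 1, and the transitivity statement is disproved. $\square$

The closed fiber of $\psi$ is $R/\mathfrak m_AR\cong B$, which is not Gorenstein, as Theorem 2(iv) requires and as we saw directly in Section 5.

## 9. Surjective counterexamples and a semidualizing module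

We keep $A,B,R,M,S$. The module $M=\operatorname{coker}(R^4\to R^4)$ is generated by four elements $m_1,\dots,m_4$.

**Proof of Theorem 2(i).** Adjoin enough variables to make both maps surjective. Let
$$Q_1=A[[Y_1,\dots,Y_5,Z_1,\dots,Z_4]],\qquad R_1=R[[Z_1,\dots,Z_4]].$$
Map $Q_1\to R_1$ by sending the $Y_j$ to $1\otimes p,1\otimes s,1\otimes x,1\otimes y,1\otimes z$ and $Z_j\mapsto Z_j$. Map $R_1\to S$ by $Z_j\mapsto(0,m_j)$. Both maps are surjective: $\mathfrak m_B$ is generated by $p,s,x,y,z$, so $A[[Y]]\to A\otimes_kB$ is onto, and $S=R+\sum R\,(0,m_j)$.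

**Step 1: $\operatorname{pd}_{Q_1}R_1\le5$.** Since $A$ is finite-dimensional, $A[[Y]]=A\otimes_kk[[Y]]$ is free over $k[[Y]]$, and $R=A\otimes_kB\cong A[[Y]]\otimes_{k[[Y]]}B$. As $k[[Y]]$ is regular of dimension $5$ and $B$ has finite length, $\operatorname{pd}_{k[[Y]]}B=5$. Flat base change gives $\operatorname{pd}_{A[[Y]]}R\le5$. The flat base change $A[[Y]]\to Q_1$ takes $R$ to $R[[Z]]=R_1$, so $\operatorname{pd}_{Q_1}R_1\le5$.

**Step 2: $S$ over $R_1$ and over $Q_1$.** Lemma 7(2) with $T=R$, $T'=R_1$ gives $\operatorname{G-dim}_{R_1}S=4$. Lemma 7(3) with $T=A$, $T'=Q_1$ and (8) gives $\operatorname{G-dim}_{Q_1}S=\infty$. $\square$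

**Proof of Theorem 2(ii).** Now replace power series by truncated polynomials, which are Artinian Gorenstein. Let
$$P_0=k[Y_1,\dots,Y_5]/(Y_j^3),\quad E=k[Z_1,\dots,Z_4]/(Z_j^2),\quad Q_2=A\otimes_kP_0\otimes_kE,\quad R_2=R\otimes_kE=A\otimes_kB\otimes_kE.$$
Since $\mathfrak m_B^3=0$, sending the $Y_j$ to $p,s,x,y,z$ defines a surjection $P_0\to B$, which induces a surjection $Q_2\to R_2$. The map $R_2\to S$, $Z_j\mapsto(0,m_j)$, is well defined because $M^2=0$, and it is surjective as before. All rings here are Artinian local with residue field $k$.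

**Step 1: $R_2$ over $Q_2$.** $P_0$ is Artinian Gorenstein by Example 3, so $B$ is totally reflexive over $P_0$ by Fact D. The map $P_0\to Q_2$ is flat and local, and $B\otimes_{P_0}Q_2=R_2$. So $R_2$ is totally reflexive over $Q_2$ by Fact C.

**Step 2: $S$ over $R_2$.** $R\to R_2$ is finite free with closed fiber $E$, which is Gorenstein by Example 3, and the composite $R\to R_2\to S$ is $\varphi$. As $S$ is totally reflexive over $R$, it is totally reflexive over $R_2$ by Theorem 2(iv).

**Step 3: $S$ over $Q_2$.** $A\to Q_2$ is finite free with closed fiber $P_0\otimes_kE$, again Gorenstein by Example 3, and the composite $A\to Q_2\to S$ is $\varphi\psi$. By (2) and (8), $\operatorname{Ext}^i_{Q_2}(S,Q_2)\cong\operatorname{Ext}^i_A(S,A)\ne0$ for all $i\ge1$. So $\operatorname{G-dim}_{Q_2}S=\infty$ by Fact A. $\square$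

**Proof of Theorem 2(iii).** The module $\omega$ of (1), which stopped the argument in Section 3, is itself the semidualizing module we need. Let
$$C=\operatorname{Hom}_A(R,A)\cong A\otimes_kB^\vee\cong R\otimes_BB^\vee .$$

**Step 1: $C$ is semidualizing.** The map $B\to R$ is flat, so Fact C gives $\operatorname{Ext}^i_R(C,C)\cong R\otimes_B\operatorname{Ext}^i_B(B^\vee,B^\vee)=A\otimes_k\operatorname{Ext}^i_B(B^\vee,B^\vee)$. By Example 5 this is $0$ for $i>0$, and for $i=0$ it is $A\otimes_kB=R$, via homotheties.

**Step 2: Ext from $M$ to $C$.** Adjunction, as in (1), gives $\operatorname{Ext}^i_R(M,C)\cong\operatorname{Ext}^i_A(M,A)$, which is nonzero for all $i\ge1$ by Proposition 6(2). And $M$ is totally reflexive over $R$ by Proposition 6(1). $\square$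

## 10. Which pairs of matrices give the phenomenon

**Theorem 2(v).** Let $A,B$ be arbitrary finite-dimensional local $k$-algebras with residue field $k$, let $a\in\operatorname{Mat}_n(A)$ and $b\in\operatorname{Mat}_{n'}(B)$ be square-zero, let $R=A\otimes_kB$, and let $F$ be the complex (3). Then:

* $F$ is acyclic if and only if $a$ or $b$ is exact;
* $\operatorname{Hom}_R(F,R)$ is acyclic if and only if $a^T$ or $b^T$ is exact;
* $\operatorname{Hom}_A(F,A)$ is acyclic if and only if $a^T$ or $b$ is exact;
* $\operatorname{Hom}_B(F,B)$ is acyclic if and only if $a$ or $b^T$ is exact.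

Consequently $F$ and $\operatorname{Hom}_R(F,R)$ are acyclic while $\operatorname{Hom}_A(F,A)$ is not acyclic if and only if $a$ and $b^T$ are exact and $a^T$ and $b$ are not. In that case $\operatorname{Hom}_B(F,B)$ is acyclic and $M=\operatorname{coker}\partial_1$ is totally reflexive over $B$. So the module $M$ of Section 6 is totally reflexive over $R=A\otimes_kB$ and over the second factor $B$, but has infinite G-dimension over the first factor $A$.

*Proof.* **Step 1: the four criteria.** By Section 4 and its mirror image with $A$ and $B$ exchanged, the four complexes are built, with alternating signs, from the pairs $(a,b)$, $(a^T,b^T)$, $(a^T,b^\vee)$, $(a^\vee,b^T)$. Lemma 3 says that such a complex is acyclic if and only if at least one member of the pair is exact. By Example 6, $b^\vee$ is exact if and only if $b$ is, and $a^\vee$ if and only if $a$ is.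

**Step 2: the equivalence.** Suppose $F$ and $\operatorname{Hom}_R(F,R)$ are acyclic and $\operatorname{Hom}_A(F,A)$ is not. By the third criterion $a^T$ and $b$ are not exact. Then the first criterion forces $a$ to be exact and the second forces $b^T$ to be exact. Conversely, if $a$ and $b^T$ are exact and $a^T$ and $b$ are not, the first three criteria give the claim at once.

**Step 3: the second factor.** In that case $\operatorname{Hom}_B(F,B)$ is acyclic by the fourth criterion. Since $R$ is finite free over $B$, $F$ is an acyclic complex of finite free $B$-modules, so Lemma 5 with $\Lambda=B$ shows that $M$ is totally reflexive over $B$. For the matrices of Section 6 the hypotheses are (6), and $\operatorname{Ext}^i_A(M,A)\ne0$ for all $i\ge1$ by Proposition 6(2), so $\operatorname{G-dim}_AM=\infty$ by Fact A. $\square$
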